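\title{Prime distance graphs, rotations, and circular colorings}

\begin{abstract}
For a set $D$ of positive integers, join two integers when their difference lies in $D$, and let $\kappa(D)=\sup_t\inf_{d\in D}\|td\|$, where $\|\cdot\|$ is the distance to the nearest integer. We prove the conjecture that, for a set $D$ of primes, this graph has chromatic number $4$ if and only if $\kappa(D)<1/3$. The proof is elementary: a $3$-coloring is lifted to a monotone integer function whose slope gives the required $t$. The same method shows that, for $2\le r<4$, a Cayley graph of an abelian group has a circular $r$-coloring if and only if it has one that is a group homomorphism. Consequently $\chi\le 3$ is equivalent to $\kappa(D)\ge 1/3$ for every $D$, and for sets of primes the circular chromatic number is $1/\kappa(D)$ and the chromatic number is $\lceil 1/\kappa(D)\rceil$. The bound $r<4$ is sharp.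
\end{abstract}

\section{Introduction}\label{sec:intro}

For a nonempty set $D$ of positive integers, the \emph{distance graph} $G_D$ has vertex set $\mathbb{Z}$, and $x,y$ are adjacent if and only if $|x-y|\in D$. A \emph{prime set} is a nonempty set of prime numbers. No prime is divisible by $4$, so for a prime set $D$ the residue modulo $4$ is a proper coloring of $G_D$, and $\chi(G_D)\le 4$. We say that $D$ is \emph{class $k$} if $\chi(G_D)=k$. Since $G_D$ has an edge, the possible classes are $2$, $3$ and $4$. The question is how to recognize the prime sets of class $4$.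

Coloring by residues belongs to a larger family. Fix a real number $t$ and place the integer $x$ at the point $tx$ of the circle $\mathbb{R}/\mathbb{Z}$; we call this map a \emph{rotation}. Write $\|x\|$ for the distance from a real number $x$ to the nearest integer. It depends only on $x$ modulo $1$, and $\|z-z'\|$ is the length of the shorter arc between two points $z,z'$ of the circle. Two integers at distance $d$ are placed $\|td\|$ apart, so
\[
\kappa(D)=\sup_{t\in\mathbb{R}}\ \inf_{d\in D}\|td\|
\]
measures how far apart the best rotation keeps all pairs of adjacent vertices. If $\|td\|\ge 1/n$ for all $d\in D$, then cutting the circle into $n$ equal half-open arcs colors $G_D$ properly with $n$ colors; the choice $t=1/n$ gives the residue modulo $n$.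

Small prime sets suggest that rotations decide the class. If $2\notin D$, then $t=\frac12$ gives two colors. If $3\notin D$, then $t=\frac13$ gives three. For $D=\{2,3\}$ the rotation $t=\frac15$ has $\|2t\|=\|3t\|=\frac25$ and gives three colors. For $D=\{2,3,5\}$ three colors do not suffice: both $\{x,x+2,x+5\}$ and $\{x,x+3,x+5\}$ are triangles, so a $3$-coloring $c$ would satisfy $c(x+2)=c(x+3)$ for all $x$ and would be constant. Here $\kappa(D)=\frac27<\frac13$ (Example~\ref{ex:values}). Conjecture~33 of \cite{CPDG} asserts that this pattern holds in general, and our first theorem proves it.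

\begin{theorem}\label{thm:primes}
Let $D$ be a nonempty set of primes. Then $\chi(G_D)=4$ if and only if $\kappa(D)<\frac13$.
\end{theorem}

The substance of the theorem is that an arbitrary $3$-coloring, which need not be periodic, forces the existence of a good rotation. This is special to small numbers of colors: in Section~\ref{sec:four} we meet sets of integers with $\chi(G_D)=4$ and $\kappa(D)$ arbitrarily small. To locate the threshold we let the number of colors vary continuously. For real $r\ge2$, a \emph{circular $r$-coloring} of a graph $H$ is a map $c$ from its vertex set to $\mathbb{R}/\mathbb{Z}$ with $\|c(x)-c(y)\|\ge\frac1r$ for every edge $xy$. The \emph{circular chromatic number} $\chi_c(H)$ is the infimum of the $r\ge2$ for which $H$ has a circular $r$-coloring, with $\inf\emptyset=\infty$.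

\begin{theorem}\label{thm:distance}
Let $D$ be a nonempty set of positive integers.
\begin{enumerate}
\item[(a)] $\chi(G_D)\le3$ if and only if $\kappa(D)\ge\frac13$.
\item[(b)] If $\chi_c(G_D)<4$, then $\chi_c(G_D)=1/\kappa(D)$.
\item[(c)] If no element of $D$ is divisible by $4$, in particular if $D$ is a prime set, then
\[
\chi_c(G_D)=\frac1{\kappa(D)},\qquad \chi(G_D)=\Bigl\lceil\frac1{\kappa(D)}\Bigr\rceil .
\]
Thus a prime set is class $2$, $3$ or $4$ according as $\kappa(D)=\frac12$, $\frac13\le\kappa(D)<\frac12$, or $\frac14\le\kappa(D)<\frac13$.
\end{enumerate}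
\end{theorem}

Rotations are exactly the homomorphisms $\mathbb{Z}\to\mathbb{R}/\mathbb{Z}$, and Theorem~\ref{thm:distance} is a consequence of a statement about all abelian groups. For an abelian group $\Gamma$ and a nonempty set $S\subset\Gamma\setminus\{0\}$, the \emph{Cayley graph} $\operatorname{Cay}(\Gamma,S)$ has vertex set $\Gamma$, with $x,y$ adjacent if and only if $x-y\in S\cup(-S)$. Thus $G_D=\operatorname{Cay}(\mathbb{Z},D)$.

\begin{theorem}\label{thm:cayley}
Let $\Gamma$ be an abelian group, let $\emptyset\ne S\subset\Gamma\setminus\{0\}$, and let $2\le r<4$. Then $\operatorname{Cay}(\Gamma,S)$ has a circular $r$-coloring if and only if there is a homomorphism $\theta\colon\Gamma\to\mathbb{R}/\mathbb{Z}$ with $\|\theta(s)\|\ge\frac1r$ for all $s\in S$.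
\end{theorem}

Theorem~\ref{thm:primes} follows from Theorem~\ref{thm:distance}(a), but we prove it first and directly, in Section~\ref{sec:three}: that proof uses nothing beyond the Bolzano--Weierstrass theorem, and it is the model for the general one. Both proofs lift the coloring from the circle to the line, observe that the lifted displacement along an edge is confined to a fixed interval, and average the displacement over the group. Section~\ref{sec:cayley} proves Theorem~\ref{thm:cayley}, Section~\ref{sec:distance} derives Theorem~\ref{thm:distance}, and Section~\ref{sec:four} shows that neither the bound $r<4$ nor the hypothesis of Theorem~\ref{thm:distance}(c) can be dropped.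

\section{From rotations to colorings}\label{sec:prelim}

The value $\kappa(D)=\frac13$ is allowed on the $3$-colorable side of Theorem~\ref{thm:primes}, and $D$ may be infinite. So we need to know that the supremum defining $\kappa(D)$ is attained.

\begin{lemma}\label{lem:attained}
Let $D$ be a nonempty set of positive integers and $\lambda$ a real number. Then $\kappa(D)\ge\lambda$ if and only if there is a real $t$ with $\|td\|\ge\lambda$ for all $d\in D$.
\end{lemma}

\begin{proof}
If such a $t$ exists, then $\kappa(D)\ge\lambda$ by definition. For the converse it suffices to treat $\lambda=\kappa(D)$. The function $\mu(t)=\inf_{d\in D}\|td\|$ has period $1$, so there are $t_n\in[0,1]$ with $\mu(t_n)\to\kappa(D)$, and after passing to a subsequence $t_n\to t$. For each $d\in D$ we get $\|td\|=\lim\|t_nd\|\ge\lim\mu(t_n)=\kappa(D)$.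
\end{proof}

A circular $r$-coloring is also a circular $r'$-coloring for every $r'\ge r$. Hence a graph $H$ has a circular $r$-coloring for every $r>\chi_c(H)$. At integer values of $r$ the notion reduces to ordinary coloring.

\begin{lemma}\label{lem:convert}
Let $H$ be a graph, $n\ge2$ an integer and $r\ge2$ a real number.
\begin{enumerate}
\item[(a)] If $H$ has a proper $n$-coloring, then it has a circular $n$-coloring.
\item[(b)] If $H$ has a circular $r$-coloring and $r\le n$, then it has a proper $n$-coloring.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Name the colors $0,\dots,n-1$ and send a vertex of color $i$ to $i/n$. For distinct colors $i,j$ we have $1\le|i-j|\le n-1$, so $\|(i-j)/n\|\ge 1/n$.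

(b) Represent the values of the circular coloring $c$ in $[0,1)$ and give $x$ the color $\lfloor nc(x)\rfloor\in\{0,\dots,n-1\}$. If $x$ and $y$ receive the same color, then $|c(x)-c(y)|<1/n\le 1/r$, so $x$ and $y$ are not adjacent.
\end{proof}

The rotation $x\mapsto tx$ is a circular $r$-coloring of $G_D$ exactly when $\|td\|\ge\frac1r$ for all $d\in D$. With Lemma~\ref{lem:attained} this gives, for every $r\ge2$,
\begin{equation}\label{eq:easy}
\kappa(D)\ge\tfrac1r\ \Longrightarrow\ G_D\text{ has a circular $r$-coloring.}
\end{equation}
All the work lies in reversing this implication.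

\section{Three colors and the distances 2 and 3}\label{sec:three}

\subsection*{The graph $G_{\{2,3\}}$}
Take $D=\{2,3\}$ and the coloring $c(x)=\lfloor3\{x/5\}\rfloor$ given by $t=\frac15$, where $\{\cdot\}$ is the fractional part. Can $t$ be read off from the colors alone? Regard the colors as elements of $\mathbb{Z}/3$. At each step the color stays or advances by $1$, so we can count the advances with an integer function $f$:
\[
\begin{array}{c|ccccccccccc}
x&0&1&2&3&4&5&6&7&8&9&10\\ \hline
c(x)&0&0&1&1&2&0&0&1&1&2&0\\
f(x)&0&0&1&1&2&3&3&4&4&5&6
\end{array}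
\]
Here $f(x+5)=f(x)+3$, so $f$ has slope $\frac35=3t$: the rotation is one third of the slope of $f$.

The recipe survives when the coloring does not come from a rotation. Let $f\colon\mathbb{Z}\to\mathbb{Z}$ have $f(0)=0$ and increments $f(x+1)-f(x)\in\{0,1\}$, with no two consecutive increments $0$ and no three consecutive increments $1$. Then $f(x+2)-f(x)$ and $f(x+3)-f(x)$ lie in $\{1,2\}$, so $f$ modulo $3$ is a proper coloring of $G_{\{2,3\}}$. Such an $f$ need not have a slope: the increments $0,1,0,1,\dots$ have average $\frac12$, the increments $0,1,1,0,1,1,\dots$ have average $\frac23$, and longer and longer stretches of the two patterns may alternate. But $f(2m)\ge m$ and $f(3m)\le 2m$ for $m\ge 0$, so every limit point $s$ of $f(N)/N$ lies in $[\frac12,\frac23]$. Then $t=s/3$ lies in $[\frac16,\frac29]$, where $2t\in[\frac13,\frac49]$ and $3t\in[\frac12,\frac23]$. Any limit point yields a good rotation.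

The proof of Theorem~\ref{thm:primes} has two parts: every $3$-coloring has such a lift $f$ when $2,3\in D$, and a limit point of $f(N)/N$ serves all $d\in D$ at once.

\subsection*{Lifting}

\begin{lemma}\label{lem:lift}
Let $c\colon\mathbb{Z}\to\mathbb{Z}/3$ satisfy $c(x+2)\ne c(x)$ and $c(x+3)\ne c(x)$ for all $x$. Then there are a sign $\varepsilon\in\{1,-1\}$ and a function $f\colon\mathbb{Z}\to\mathbb{Z}$ with $f(0)=0$,
\[
f(x+1)-f(x)\in\{0,1\},\qquad f(x)\equiv\varepsilon\bigl(c(x)-c(0)\bigr)\pmod 3\qquad(x\in\mathbb{Z}).
\]
\end{lemma}

\begin{proof}
A \emph{run} is a maximal block of consecutive integers of one color. A block of three consecutive integers contains a pair $x,x+2$, so every run has length $1$ or $2$. Consider three consecutive runs with colors $\alpha,\beta,\gamma$. By maximality $\alpha\ne\beta$ and $\beta\ne\gamma$. If $y$ is the last element of the first run and $\ell\in\{1,2\}$ is the length of the second, then the third begins at $y+\ell+1$, and $\ell+1\in\{2,3\}$ gives $\alpha\ne\gamma$. So $\alpha,\beta,\gamma$ are the three elements of $\mathbb{Z}/3$. Their sum is $0$, hence $\alpha+\gamma=-\beta=2\beta$,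 that is, $\gamma-\beta=\beta-\alpha$. The change of color from one run to the next is therefore a fixed $\varepsilon\in\{1,-1\}$, and $\varepsilon\bigl(c(x+1)-c(x)\bigr)$ is $0$ or $1$ in $\mathbb{Z}/3$ for every $x$. Let $\delta(x)\in\{0,1\}$ be the integer representing it, and define $f$ by $f(0)=0$ and $f(x+1)-f(x)=\delta(x)$ for all $x\in\mathbb{Z}$. The congruence holds at $0$, and both sides have the same increments modulo $3$.
\end{proof}

Both distances are needed. The periodic coloring $0,0,1,1,\dots$ separates integers at distance $2$, the periodic coloring $0,0,0,1,1,1,\dots$ separates integers at distance $3$, and in each the color moves both forward and backward.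

\subsection*{Trapping and averaging}
Properness says only that $f(x+d)-f(x)$ is not a multiple of $3$, and an average of nonmultiples of $3$ may well be a multiple of $3$. What saves the argument is that $f(x+d)-f(x)$ changes slowly with $x$, so it cannot jump over a multiple of $3$ and stays in one interval, which contains all averages.

\begin{lemma}\label{lem:average}
Let $f\colon\mathbb{Z}\to\mathbb{Z}$ satisfy $f(0)=0$ and $f(x+1)-f(x)\in\{0,1\}$ for all $x$. Then there is a real number $t$ such that $\|td\|\ge\frac13$ for every positive integer $d$ with the property that $f(x+d)\not\equiv f(x)\pmod 3$ for all $x$.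
\end{lemma}

\begin{proof}
For $N\ge1$ we have $0\le f(N)/N\le1$, so there are $N_1<N_2<\cdots$ with $f(N_i)/N_i\to s$ for some $s$. This choice is made before $d$ is fixed. Put $t=s/3$.

Let $d$ be as in the statement and $g(x)=f(x+d)-f(x)$. The increment $g(x+1)-g(x)$ is a difference of two numbers in $\{0,1\}$, so it lies in $\{-1,0,1\}$. Hence $g$ takes every integer value between any two of its values. Since $g$ takes no value divisible by $3$, all its values lie strictly between the same two consecutive multiples of $3$: there is an integer $k$, depending on $d$, with $g(x)\in\{3k+1,3k+2\}$ for all $x$.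

Now sum. Canceling common terms,
\[
\sum_{x=0}^{N-1}g(x)=\sum_{y=d}^{N+d-1}f(y)-\sum_{y=0}^{N-1}f(y)=\sum_{y=N}^{N+d-1}f(y)-\sum_{y=0}^{d-1}f(y).
\]
For $N\le y<N+d$ we have $f(N)\le f(y)\le f(N)+d$, so the first sum on the right lies between $df(N)$ and $df(N)+d^2$; the second does not depend on $N$. Divide by $N$ and let $N=N_i\to\infty$. The right side tends to $ds$, and the left side is an average of values of $g$, so it lies in $[3k+1,3k+2]$. Therefore $ds\in[3k+1,3k+2]$, that is, $td\in[k+\frac13,k+\frac23]$, and $\|td\|\ge\frac13$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:primes}]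
Since $\chi(G_D)\le4$, we must show that $\chi(G_D)\le3$ if and only if $\kappa(D)\ge\frac13$. If $\kappa(D)\ge\frac13$, then $\chi(G_D)\le3$ by \eqref{eq:easy} and Lemma~\ref{lem:convert}(b).

Suppose that $\chi(G_D)\le3$. If $2\notin D$, every element of $D$ is odd, and $t=\frac12$ gives $\kappa(D)\ge\frac12$. If $3\notin D$, no element of $D$ is divisible by $3$, and $t=\frac13$ gives $\kappa(D)\ge\frac13$. If $2,3\in D$, let $c\colon\mathbb{Z}\to\mathbb{Z}/3$ be a proper coloring and let $f$ be as in Lemma~\ref{lem:lift}. For $d\in D$ we have $f(x+d)-f(x)\equiv\varepsilon\bigl(c(x+d)-c(x)\bigr)\not\equiv0\pmod 3$ for all $x$. Lemma~\ref{lem:average} gives $t$ with $\|td\|\ge\frac13$ for all $d\in D$, so $\kappa(D)\ge\frac13$.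
\end{proof}

Primality is used twice: for the bound $\chi(G_D)\le4$, and to dispose of the sets that miss $2$ or $3$. The two lemmas do not use it.

\subsection*{An explicit test}

\begin{corollary}\label{cor:test}
A prime set $D$ is class $4$ if and only if $2,3\in D$ and there is no $t\in[\frac16,\frac29]$ with $\|td\|\ge\frac13$ for all $d\in D\setminus\{2,3\}$. If $D\supseteq\{2,3\}$ is finite, it suffices to test the finitely many numbers $t=\frac{3k+1}{3d}\in[\frac16,\frac29]$ with $d\in D$ and $k\in\mathbb{Z}$.
\end{corollary}

\begin{proof}
Call $t$ \emph{admissible} if $\|td\|\ge\frac13$ for all $d\in D$. By Theorem~\ref{thm:primes} and Lemma~\ref{lem:attained}, $D$ is class $4$ if and only if no $t$ is admissible. If $2\notin D$ or $3\notin D$, then $\frac12$ or $\frac13$ is admissible. Let $2,3\in D$. Admissibility is unchanged by $t\mapsto t+1$ and $t\mapsto-t$, so we may take $t\in[0,\frac12]$. There $\|2t\|\ge\frac13$ means $t\in[\frac16,\frac13]$, and $\|3t\|\ge\frac13$ means $t\in[\frac19,\frac29]\cup[\frac49,\frac12]$. Both hold exactly when $t\in[\frac16,\frac29]$. This proves the first statement.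

Let $D$ be finite. The condition $\|td\|\ge\frac13$ says that $t$ lies in one of the intervals $[\frac{3k+1}{3d},\frac{3k+2}{3d}]$, $k\in\mathbb{Z}$. The admissible points of $[\frac16,\frac29]$ form a closed set; if it is nonempty, let $t_0$ be its least element. If $t_0=\frac16$, it has the required form with $d=2$, $k=0$. If $t_0>\frac16$ and $t_0$ were not a left endpoint for any $d\in D$, then, $D$ being finite, slightly smaller numbers in $[\frac16,\frac29]$ would be admissible too. So $t_0=\frac{3k+1}{3d}$ for some $d\in D$ and $k\in\mathbb{Z}$.
\end{proof}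

\begin{example}\label{ex:twins}
Let $p$ and $p+2$ be odd primes. Every prime set containing $2,3,p,p+2$ is class $4$. Suppose that $t\in[\frac16,\frac29]$ has $\|pt\|\ge\frac13$ and $\|(p+2)t\|\ge\frac13$. Then $\{pt\}\in[\frac13,\frac23]$ and $2t\in[\frac13,\frac49]$, so $\{pt\}+2t\in[\frac23,\frac{10}9]$. The only point of this interval at distance at least $\frac13$ from the integers is $\frac23$, which forces $t=\frac16$ and $\{p/6\}=\frac13$, so $p\equiv2\pmod 6$; but $p$ is odd. In the other direction, if $2,3\in D$ and every element of $D$ is congruent to $\pm2$ modulo $5$, then $t=\frac15$ is admissible, and $D$ is class $3$ because $0,2,4,6,3$ is a $5$-cycle.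
\end{example}

\section{Cayley graphs of abelian groups}\label{sec:cayley}

Lemma~\ref{lem:lift} compares the colors of $x$ and $x+1$, which need not be adjacent; the distances $2$ and $3$ make this possible. For general $D$ it is impossible: for $D=\{3\}$ the three residue classes modulo $3$ can be colored independently. The only displacements under control are those along edges. If $c$ is a circular $r$-coloring and $s\in S$, then $c(x+s)-c(x)$ has a unique representative
\[
a_s(x)\in I=\bigl[\tfrac1r,\,1-\tfrac1r\bigr].
\]
So trapping now comes for free, and the difficulty moves to the lift. Adding the numbers $a_s(x)$ along a walk, with a minus sign for steps taken backward, gives a lifted displacement, and different walks with the same ends may give values that differ by an integer. For $D=\{1,3\}$ and $c(x)=x/2$, all $a_s(x)$ equal $\frac12$, and the closed walk $0,1,2,3,0$ has lifted displacement $\frac32-\frac12=1$. Hence the lift is not a function on $\Gamma$. We show that for $r<4$ the displacement depends only on the starting point and on the net number of steps in each direction $s$. The lift then lives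 on the free abelian group $\mathbb{Z}^{(S)}$ of finitely supported integer vectors $v=\sum_s v_se_s$, with basis $(e_s)_{s\in S}$.

We use two standard facts. First, $\mathbb{R}/\mathbb{Z}$ is a divisible group, and a homomorphism from a subgroup of an abelian group $\Gamma$ to a divisible abelian group extends to $\Gamma$. Second, abelian groups are amenable (von Neumann). A \emph{mean} on $\Gamma$ is a linear functional $M$ on the space $\ell^\infty(\Gamma)$ of bounded real functions with $\inf\varphi\le M(\varphi)\le\sup\varphi$ for all $\varphi$; it is \emph{invariant} if $M(\varphi(\cdot+\gamma))=M(\varphi)$ for all $\gamma\in\Gamma$. Amenability is the existence of an invariant mean. To see it for abelian $\Gamma$, note that the means form a nonempty convex set, weak* compact by the Banach--Alaoglu theorem, on which translations act by commuting weak* continuous affine maps; the Markov--Kakutani theorem gives a common fixed point. For $\Gamma=\mathbb{Z}$ one may apply a Banach limit to the sequence $(\varphi(n))_{n\ge0}$. The invariant mean plays the role of the subsequence $N_i$ in Lemma~\ref{lem:average}: one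 averaging procedure, fixed in advance, for all the functions that occur.

\begin{proof}[Proof of Theorem~\ref{thm:cayley}]
If $\theta$ exists, it is itself a circular $r$-coloring, since $\|\theta(x)-\theta(y)\|=\|\theta(s)\|$ when $x-y=\pm s$.

Conversely, let $c$ be a circular $r$-coloring. Its restriction to the subgroup $\langle S\rangle$ is a circular $r$-coloring of $\operatorname{Cay}(\langle S\rangle,S)$, and a homomorphism on $\langle S\rangle$ extends to $\Gamma$. So we may assume $\Gamma=\langle S\rangle$. Then $\pi\colon\mathbb{Z}^{(S)}\to\Gamma$, $\pi(v)=\sum_sv_ss$, is a surjective homomorphism. Let $a_s(x)\in I$ be as above.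

\emph{Step 1: squares.} For $s,s'\in S$ and $x\in\Gamma$,
\begin{equation}\label{eq:square}
a_s(x)+a_{s'}(x+s)=a_{s'}(x)+a_s(x+s').
\end{equation}
Both sides represent $c(x+s+s')-c(x)$, so they differ by an integer. Both lie in $[\frac2r,2-\frac2r]$, an interval of length $2-\frac4r<1$. Hence they are equal.

\emph{Step 2: the lift.} To pass from squares to arbitrary walks we encode steps as maps. Let $\mathcal{G}$ be the set of maps of $\Gamma\times\mathbb{R}$ to itself of the form
\[
[\gamma,\varphi]\colon(x,y)\mapsto\bigl(x+\gamma,\ y+\varphi(x)\bigr),
\]
where $\gamma\in\Gamma$, the function $\varphi$ is bounded, and $\varphi(x)$ represents $c(x+\gamma)-c(x)$ for every $x$. This set is a group under composition. It contains the identity $[0,0]$. Applying $[\gamma,\varphi]$ and then $[\gamma',\varphi']$ gives $[\gamma+\gamma',\,\varphi+\varphi'(\cdot+\gamma)]$, and $\varphi(x)+\varphi'(x+\gamma)$ represents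
\[
\bigl(c(x+\gamma)-c(x)\bigr)+\bigl(c(x+\gamma+\gamma')-c(x+\gamma)\bigr)=c(x+\gamma+\gamma')-c(x).
\]
The inverse of $[\gamma,\varphi]$ is $[-\gamma,\,-\varphi(\cdot-\gamma)]$, and $-\varphi(x-\gamma)$ represents $c(x-\gamma)-c(x)$.

The maps $T_s=[s,a_s]$ belong to $\mathcal{G}$, and \eqref{eq:square} says that they commute. They generate an abelian subgroup, so there is a homomorphism $v\mapsto T^v$ from $\mathbb{Z}^{(S)}$ to $\mathcal{G}$ with $T^{e_s}=T_s$. The map $[\gamma,\varphi]\mapsto\gamma$ is a homomorphism to $\Gamma$ sending $T_s$ to $s$, so $T^v=[\pi(v),\Phi_v]$ for a bounded function $\Phi_v$. Thus $\Phi_{e_s}=a_s$,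
\begin{equation}\label{eq:represent}
\Phi_v(x)\ \text{ represents }\ c(x+\pi(v))-c(x),
\end{equation}
and $T^{v+w}=T^w\circ T^v$ gives the cocycle identity
\begin{equation}\label{eq:cocycle}
\Phi_{v+w}(x)=\Phi_v(x)+\Phi_w(x+\pi(v)).
\end{equation}

\emph{Step 3: closed walks.} Let $\pi(v)=0$. By \eqref{eq:represent}, $\Phi_v$ takes integer values. We need its average to be an integer as well, so we show that $\Phi_v$ is constant. Apply \eqref{eq:cocycle} to $v+e_s$ and to $e_s+v$:
\[
\Phi_v(x)+a_s(x)=\Phi_{v+e_s}(x)=a_s(x)+\Phi_v(x+s).
\]
So $\Phi_v(x+s)=\Phi_v(x)$ for all $x\in\Gamma$ and $s\in S$, and $S$ generates $\Gamma$.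

\emph{Step 4: averaging.} Let $M$ be an invariant mean on $\Gamma$ and put $m(v)=M(\Phi_v)$. By \eqref{eq:cocycle}, linearity and invariance,
\[
m(v+w)=M(\Phi_v)+M\bigl(\Phi_w(\cdot+\pi(v))\bigr)=m(v)+m(w),
\]
so $m\colon\mathbb{Z}^{(S)}\to\mathbb{R}$ is a homomorphism. Since $a_s$ takes values in $I$, we have $m(e_s)\in I$.

\emph{Step 5: descent.} If $\pi(v)=0$, then $\Phi_v$ is a constant integer by Step~3, and $m(v)$ equals that integer. So the homomorphism $v\mapsto m(v)\bmod1$ vanishes on the kernel of the surjection $\pi$, and there is a homomorphism $\theta\colon\Gamma\to\mathbb{R}/\mathbb{Z}$ with $\theta(\pi(v))=m(v)\bmod 1$. For $s\in S$, the point $\theta(s)$ is represented by $m(e_s)\in[\frac1r,1-\frac1r]$, so $\|\theta(s)\|\ge\frac1r$.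
\end{proof}

The bound $r<4$ enters only in Step~1. At $r=4$ the vertices $x,\ x+s,\ x+s+s',\ x+s'$ may be colored $0,\frac14,\frac12,\frac34$; the square then winds once around the circle, and the two sides of \eqref{eq:square} are $\frac14+\frac14$ and $\frac34+\frac34$. Commutativity of $\Gamma$ makes the squares close up, and it supplies the invariant mean and the extension from $\langle S\rangle$.

\section{The circular chromatic number of a distance graph}\label{sec:distance}

\begin{proof}[Proof of Theorem~\ref{thm:distance}]
A homomorphism $\mathbb{Z}\to\mathbb{R}/\mathbb{Z}$ is determined by the image of $1$, so it has the form $x\mapsto tx$. By Theorem~\ref{thm:cayley} and Lemma~\ref{lem:attained}, for $2\le r<4$,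
\begin{equation}\label{eq:equiv}
G_D\text{ has a circular $r$-coloring}\iff\kappa(D)\ge\tfrac1r .
\end{equation}
Write $\chi$, $\chi_c$, $\kappa$ for $\chi(G_D)$, $\chi_c(G_D)$, $\kappa(D)$. Note that $\kappa\le\frac12$, and that if $\kappa>0$, then \eqref{eq:easy} with $r=1/\kappa\ge2$ gives a circular $(1/\kappa)$-coloring, so $\chi_c\le1/\kappa$.

(a) By Lemma~\ref{lem:convert}, $\chi\le3$ if and only if $G_D$ has a circular $3$-coloring. Apply \eqref{eq:equiv} with $r=3$.

(b) For every $r$ with $\chi_c<r<4$ there is a circular $r$-coloring, so $\kappa\ge\frac1r$ by \eqref{eq:equiv}. Letting $r$ decrease to $\chi_c$ gives $\kappa\ge1/\chi_c>0$. Together with $\chi_c\le1/\kappa$ this gives $\chi_c=1/\kappa$.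

(c) If $4\nmid d$, then $\|d/4\|\ge\frac14$. So $\kappa\ge\frac14$ and $\chi_c\le1/\kappa\le4$. If $\chi_c<4$, then $\chi_c=1/\kappa$ by (b). If $\chi_c=4$, then $4\le1/\kappa\le4$, and again $\chi_c=1/\kappa$. The circular $(1/\kappa)$-coloring and Lemma~\ref{lem:convert}(b) give $\chi\le\lceil1/\kappa\rceil$. Since $G_D$ has an edge, $\chi\ge2$, and Lemma~\ref{lem:convert}(a) gives $\chi\ge\chi_c=1/\kappa$; as $\chi$ is an integer, $\chi\ge\lceil1/\kappa\rceil$. Finally $2\le1/\kappa\le4$, and $\lceil1/\kappa\rceil$ equals $2$, $3$ or $4$ according as $1/\kappa=2$, $2<1/\kappa\le3$, or $3<1/\kappa\le4$.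
\end{proof}

Part (c) reaches the value $\chi_c=4$, which lies outside the range of Theorem~\ref{thm:cayley}, only because the hypothesis on $D$ hands us the rotation $t=\frac14$.

\begin{example}\label{ex:values}
In computing $\kappa$ we may take $t\in[0,\frac12]$. Let $D=\{2,3\}$. The rotation $t=\frac15$ gives $\kappa\ge\frac25$. If $\|2t\|>\frac25$, then $t\in(\frac15,\frac3{10})$, so $3t\in(\frac35,\frac9{10})$ and $\|3t\|<\frac25$. Hence $\kappa=\frac25$, $\chi_c=\frac52$ and $\chi=3$.

Let $D=\{2,3,5\}$. The rotation $t=\frac17$ has $\|2t\|=\|5t\|=\frac27$ and $\|3t\|=\frac37$, so $\kappa\ge\frac27$. If $\|2t\|>\frac27$ and $\|3t\|>\frac27$, then $t\in(\frac17,\frac5{14})$ and $t\in(\frac2{21},\frac5{21})\cup(\frac37,\frac12]$, so $t\in(\frac17,\frac5{21})$. Then $5t\in(1-\frac6{21},\,1+\frac4{21})$ and $\|5t\|<\frac27$. Hence $\kappa=\frac27$, $\chi_c=\frac72$ and $\chi=4$.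
\end{example}

\section{Four colors}\label{sec:four}

Theorem~\ref{thm:cayley} fails at $r=4$. The smallest illustration is $\Gamma=(\mathbb{Z}/2)^2$ with $S=\Gamma\setminus\{0\}$. The Cayley graph is $K_4$, which has a circular $4$-coloring, but a homomorphism $\Gamma\to\mathbb{R}/\mathbb{Z}$ takes values in $\{0,\frac12\}$, so it is not injective and vanishes at some $s\in S$. Four colors are pairs of bits, and the two bits may come from two different homomorphisms, each responsible for part of $S$. The same device works in $\mathbb{Z}$, with the rotations $t=\frac12$ and $t=2^{-(j+1)}$. Let $v_2(d)$ be the exponent of $2$ in the positive integer $d$.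

\begin{proposition}\label{prop:sharp}
For $j\ge2$ let $D_j=\{d\ge1: v_2(d)\in\{0,j\}\}$. Then $\chi(G_{D_j})=\chi_c(G_{D_j})=4$ and $\kappa(D_j)=2^{-(j+1)}$.
\end{proposition}

\begin{proof}
\emph{Four colors suffice.} Give $x$ the color $(x\bmod2,\ \lfloor x/2^j\rfloor\bmod2)$. If $d$ is odd, then $x$ and $x+d$ differ in the first bit. If $d=2^ju$ with $u$ odd, then $\lfloor(x+d)/2^j\rfloor=\lfloor x/2^j\rfloor+u$, so $x$ and $x+d$ differ in the second bit.

\emph{Lower bound for $\kappa$.} Take $t=2^{-(j+1)}$. If $d$ is odd, then $td$ is an integer multiple of $2^{-(j+1)}$ and not an integer, so $\|td\|\ge2^{-(j+1)}$. If $d=2^ju$ with $u$ odd, then $td=u/2$ and $\|td\|=\frac12$.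

\emph{Upper bound for $\kappa$.} We show that $\inf_{d\in D_j}\|td\|\le2^{-(j+1)}$ for every $t$. If $t$ is irrational, then so is $2t$, and the nonnegative multiples of an irrational number are dense modulo $1$. So the numbers $t(2n+1)=t+n\cdot2t$, $n\ge0$, are dense modulo $1$, and the infimum is $0$. Let $t=a/b$ in lowest terms with $b\ge1$. If $v_2(b)\le j$, then $d=2^{\,j-v_2(b)}b$ has $v_2(d)=j$ and $td\in\mathbb{Z}$, so the infimum is again $0$. If $v_2(b)\ge j+1$, choose $d\ge1$ with $ad\equiv1\pmod b$. Then $d$ is coprime to the even number $b$, so $d$ is odd, and $\|td\|=1/b\le2^{-(j+1)}$.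

\emph{Four colors are needed.} Since $\kappa(D_j)\le\frac18<\frac13$, Theorem~\ref{thm:distance}(a) excludes three colors, so $\chi(G_{D_j})=4$, and $\chi_c(G_{D_j})\le4$ by Lemma~\ref{lem:convert}(a). If $\chi_c(G_{D_j})<4$, Theorem~\ref{thm:distance}(b) would give $\chi_c(G_{D_j})=2^{j+1}\ge8$, a contradiction.
\end{proof}

The graph $G_{D_j}$ has a circular $4$-coloring while $\kappa(D_j)<\frac14$, so Theorem~\ref{thm:cayley} fails at $r=4$ even for $\Gamma=\mathbb{Z}$. Letting $j$ grow, a set with $\chi(G_D)=4$ can have arbitrarily small $\kappa(D)$. And since $1/\kappa(D_j)=2^{j+1}\ne4$, both formulas of Theorem~\ref{thm:distance}(c) fail once $D$ is allowed to contain multiples of $4$.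

\begin{thebibliography}{1}

\bibitem{CPDG}
\emph{Coloring Prime Distance Graphs},
\texttt{https://www.calstatela.edu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak robinson\_calstatela\_0962n\_13127.pdf}.

\end{thebibliography}
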